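
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\theoremstyle{definition}
\newtheorem{example}[lemma]{Example}
\newtheorem{remark}[lemma]{Remark}
\numberwithin{equation}{section}

\title{A four-dimensional manifold with cyclic parallel Ricci tensor\\ that is not locally homogeneous}


\begin{abstract}
A Riemannian manifold is of type $\mathcal A$ if its Ricci tensor satisfies $(\nabla_X\operatorname{ric})(X,X)=0$ for all tangent vectors $X$. We show that a connected four-dimensional manifold of type $\mathcal A$ with non-parallel Ricci tensor need not be locally homogeneous. The counterexample is an explicit complete real-analytic metric on $\mathbb R^4$. Its Ricci tensor is, on an open dense set, a constant multiple of the metric plus the squares of two commuting Killing fields whose lengths vary while the sum of their squared lengths stays constant. Among the metrics $dt^2+f(t)^2dx^2+\sum G_{ab}(t)\,dy^ady^b$ with Ricci tensor of this form, the example is locally unique up to homothety. It has three distinct Ricci eigenvalues on an open dense set.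 We prove that a connected four-dimensional manifold of type $\mathcal A$ with non-parallel Ricci tensor and at most two distinct Ricci eigenvalues at each point is locally homogeneous.
\end{abstract}

\section{The question and the results}

A Riemannian manifold $M$ is \emph{of type $\mathcal A$} if its Ricci tensor is cyclic parallel, that is,
\[
(\nabla_X\operatorname{ric})(X,X)=0\qquad\text{for all }X\in TM .
\]
Since $\frac{d}{d\tau}\operatorname{ric}(\dot\gamma,\dot\gamma)=(\nabla_{\dot\gamma}\operatorname{ric})(\dot\gamma,\dot\gamma)$ along a geodesic $\gamma$, this says that $\operatorname{ric}(\dot\gamma,\dot\gamma)$ is constant along every geodesic. In other words, the quadratic function defined by the Ricci tensor is a first integral of the geodesic flow. Metrics with parallel Ricci tensor, in particular Einstein metrics, satisfy this trivially, and there is no reason for them to be locally homogeneous. The question is what happens when $\nabla\operatorname{ric}\neq0$, by which we mean that $\nabla\operatorname{ric}$ does not vanish identically.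

The following facts are known. Manifolds of type $\mathcal A$ are analytic. In dimensions at most three they have been classified, and they are locally homogeneous. In dimensions at least five there are examples that are not locally homogeneous. In dimension four the homogeneous examples have been classified. The remaining question, posed in \cite{curvprop}, is this: \emph{must a connected four-dimensional manifold of type $\mathcal A$ with $\nabla\operatorname{ric}\neq0$ be locally homogeneous?}

The simplest way to produce metrics of type $\mathcal A$ does not lead to a counterexample. The most familiar first integrals of a geodesic flow are the squared length $|\dot\gamma|^2$ and, for a Killing field $\xi$, the function $\langle\xi,\dot\gamma\rangle$. Hence a metric with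
\[
\operatorname{ric}=c\,g+\varepsilon\,(\xi^\flat)^2,\qquad c\in\mathbb R,\quad\varepsilon=\pm1,\quad \xi \text{ a Killing field},\quad \xi^\flat=\langle\xi,\cdot\rangle ,
\]
is of type $\mathcal A$. But the scalar curvature of a connected type $\mathcal A$ manifold is constant (Lemma~\ref{lem:basic}), so here $|\xi|$ is constant and $\operatorname{ric}$ has at most two distinct eigenvalues. In dimension four this forces local homogeneity if $\nabla\operatorname{ric}\neq0$ (Theorem~\ref{thm:C}). With \emph{two} Killing fields,
\[
\operatorname{ric}=c\,g+\varepsilon\big[(\xi_1^\flat)^2+(\xi_2^\flat)^2\big],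
\]
the same argument only says that $|\xi_1|^2+|\xi_2|^2$ is constant. One field may grow at the expense of the other, and this freedom is enough. Put
\[
s=\operatorname{sech}t,\qquad \Theta=\sqrt7\,\ln\cosh t,
\]
and on $M^*=\{(t,x,y,z)\in\mathbb R^4:t>0\}$ consider
\begin{equation}\label{eq:metric}
g=dt^2+\cosh^4 t\,dx^2+4\Big[(1+s\cos\Theta)\,dy^2+2s\sin\Theta\,dy\,dz+(1-s\cos\Theta)\,dz^2\Big].
\end{equation}
The fields $\partial_x,\partial_y,\partial_z$ are Killing, and $|\partial_y|^2+|\partial_z|^2=8$.

\begin{theorem}\label{thm:A}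
The metric \eqref{eq:metric} has the following properties.
\begin{enumerate}
\item[(1)] $\operatorname{ric}=-4g+(\partial_y^\flat)^2+(\partial_z^\flat)^2$. Hence $(M^*,g)$ is of type $\mathcal A$. Its Ricci eigenvalues are $-4,\,-4,\,4\operatorname{sech}t,\,-4\operatorname{sech}t$.
\item[(2)] $|\operatorname{ric}|^2=32(1+\operatorname{sech}^2t)$ is non-constant on every nonempty open set. So $\nabla\operatorname{ric}\neq0$, and no nonempty open subset is locally homogeneous. The algebra of local Killing fields at every point is exactly $\langle\partial_x,\partial_y,\partial_z\rangle\cong\mathbb R^3$.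
\item[(3)] If $\vartheta=\sqrt2\,z$ is taken modulo $2\pi$, then $g$ extends across $t=0$ to a complete real-analytic metric of type $\mathcal A$ on $\mathbb R^4$.
\item[(4)] No nonempty open subset of this complete manifold is locally a Riemannian product.
\end{enumerate}
\end{theorem}

Thus the answer to the question is negative, even for complete metrics: every nonempty open subset of the manifold in (3) contains an open set isometric to one in $M^*$, so by (2) it is not locally homogeneous. Taking Riemannian products with $\mathbb R^k$ keeps the type $\mathcal A$ property and the function $|\operatorname{ric}|^2$, so it gives examples with $\nabla\operatorname{ric}\neq0$ that are not locally homogeneous in every dimension at least four. By the classification in dimensions at most three, four is the lowest possible dimension.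

The next result explains where \eqref{eq:metric} comes from: the ansatz leaves no choice.

\begin{theorem}[uniqueness]\label{thm:B}
Let $g=dt^2+f(t)^2dx^2+\sum_{a,b=1}^2G_{ab}(t)\,dy^ady^b$, on an interval of values of $t$, satisfy
\[
\operatorname{ric}=c\,g+\varepsilon\sum_{a=1}^2(\partial_{y^a}^\flat)^2
\]
with constants $c\in\mathbb R$ and $\varepsilon=\pm1$, and let $\nabla\operatorname{ric}\neq0$. Then $\varepsilon=1$, and on a nonempty open set of values of $t$ the metric is homothetic to \eqref{eq:metric}, up to $t\mapsto\pm t+t_0$ and linear changes of $x$ and of $y=(y^1,y^2)$.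
\end{theorem}

The metric \eqref{eq:metric} has three distinct Ricci eigenvalues at every point of $M^*$. The last theorem shows that two would not have been enough.

\begin{theorem}[sharp converse]\label{thm:C}
Let $M^4$ be connected, of type $\mathcal A$, with $\nabla\operatorname{ric}\neq0$. If on some nonempty open set $\operatorname{ric}$ has at most two distinct eigenvalues at each point, then near the points of a nonempty open set $M$ is locally isometric to one of the following Lie groups with left-invariant metric, where $a>0$: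
\begin{itemize}
\item[(C1)] $\mathbb R\times N^3$, where $N^3$ is the circle bundle over the sphere of curvature $a$ with connection form $\theta$, $d\theta=\sqrt{2a}\,\omega$ ($\omega$ the area form), and with the metric for which $\theta^2$ is added to the lifted metric of the sphere; that is, locally $\mathbb R\times SU(2)$ with a Berger metric. Its Ricci eigenvalues are $(a,0,0,0)$.
\item[(C2)] The group with orthonormal basis $\nu,X_1,X_2,\xi$ of left-invariant fields and brackets
\[
[\nu,X_1]=-\mu X_1,\quad[\nu,X_2]=\mu X_2,\quad[X_1,X_2]=-\sqrt{2a}\,\xi,\quad \xi\text{ central},\quad \mu^2=a/2 .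
\]
Its Ricci eigenvalues are $(a,-a,-a,-a)$.
\end{itemize}
If the hypothesis holds on all of $M$, then $M$ is locally homogeneous. Conversely, \textup{(C1)} and \textup{(C2)} are of type $\mathcal A$ with $\nabla\operatorname{ric}\neq0$. By Theorem~\ref{thm:A}, ``two'' cannot be replaced by ``three''.
\end{theorem}

Section~\ref{sec:tools} collects the tools and works out the mechanism for a single Killing field in dimension three. Theorems \ref{thm:A}, \ref{thm:B} and \ref{thm:C} are proved in Sections \ref{sec:A}, \ref{sec:B} and \ref{sec:C}. We use the convention $R(X,Y)Z=\nabla_X\nabla_YZ-\nabla_Y\nabla_XZ-\nabla_{[X,Y]}Z$, so the sectional curvature of an orthonormal pair is $\langle R(X,Y)Y,X\rangle$.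

\section{Tools}\label{sec:tools}

\subsection{First integrals and scalar curvature}

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(i)] If $\operatorname{ric}=c\,g+\sum_a\varepsilon_a(\xi_a^\flat)^2$ with constants $c,\varepsilon_a$ and Killing fields $\xi_a$, then $g$ is of type $\mathcal A$.
\item[(ii)] A connected manifold of type $\mathcal A$ has constant scalar curvature.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For a geodesic $\gamma$ we have $\frac d{d\tau}\langle\xi_a,\dot\gamma\rangle=\langle\nabla_{\dot\gamma}\xi_a,\dot\gamma\rangle=0$, because $\nabla\xi_a$ is skew. So $\operatorname{ric}(\dot\gamma,\dot\gamma)=c|\dot\gamma|^2+\sum_a\varepsilon_a\langle\xi_a,\dot\gamma\rangle^2$ is constant.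

(ii) Polarizing the cyclic condition gives $(\nabla_X\operatorname{ric})(Y,Y)+2(\nabla_Y\operatorname{ric})(Y,X)=0$. Sum over $Y=e_i$ in an orthonormal basis. By the contracted Bianchi identity $\operatorname{div}\operatorname{ric}=\frac12\,d\operatorname{scal}$ the result is $d\operatorname{scal}(X)+2\cdot\frac12\,d\operatorname{scal}(X)=0$.
\end{proof}

\subsection{Metrics depending on one variable}

\begin{lemma}\label{lem:ricci}
On $I\times\mathbb R^n$, where $I$ is an interval, let $g=dt^2+\mathcal G_{ij}(t)\,dx^idx^j$. Let $H=\frac12\mathcal G^{-1}\mathcal G'$, and let $v$ be a nonzero constant multiple of $\sqrt{\det\mathcal G}$, so that $\operatorname{tr}H=v'/v$. Then $\operatorname{ric}(\partial_t,\partial_i)=0$ and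
\begin{equation}\label{eq:ricci}
\operatorname{ric}(\partial_t,\partial_t)=-(\operatorname{tr}H)'-\operatorname{tr}H^2,\qquad
\operatorname{ric}^i{}_j=-\big(H'+(\operatorname{tr}H)H\big)^i{}_j=-\tfrac1v\big((vH)'\big)^i{}_j .
\end{equation}
\end{lemma}

\begin{proof}
The map $(t,x)\mapsto(t,2x_0-x)$ is an isometry fixing $(t,x_0)$. Its differential there fixes $\partial_t$ and sends $\partial_i$ to $-\partial_i$. Hence $\operatorname{ric}(\partial_t,\partial_i)=0$.

Since $\langle\nabla_{\partial_i}\partial_t,\partial_j\rangle=\frac12\mathcal G_{ij}'$, we have $\nabla_{\partial_j}\partial_t=H\partial_j=\nabla_{\partial_t}\partial_j$, while $\nabla_{\partial_t}\partial_t=0$. Therefore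
\[
R(\partial_j,\partial_t)\partial_t=-\nabla_{\partial_t}(H\partial_j)=-(H'+H^2)\partial_j ,
\]
and the trace is the first formula, because $\operatorname{tr}H'=(\operatorname{tr}H)'$. The level sets of $t$ are flat, so by the Gauss equation the planes tangent to the level sets contribute $-(\operatorname{tr}H)H+H^2$ to the tangential Ricci endomorphism. Adding $-(H'+H^2)$ gives the second formula.
\end{proof}

\subsection{One Killing field, worked by hand}

\begin{example}[the Heisenberg metric]\label{ex:heis}
Let $g=dt^2+dy^2+(dz+t\,dy)^2$ on $\mathbb R^3$. Then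
\[
\mathcal G=\begin{pmatrix}1+t^2&t\\ t&1\end{pmatrix},\quad \det\mathcal G=1,\quad
H=\frac12\begin{pmatrix}1&-t\\-t&1+t^2\end{pmatrix}\begin{pmatrix}2t&1\\1&0\end{pmatrix}
=\frac12\begin{pmatrix}t&1\\1-t^2&-t\end{pmatrix}.
\]
Here $\operatorname{tr}H=0$ and $\operatorname{tr}H^2=\frac14\cdot2\,(t^2+1-t^2)=\frac12$, so \eqref{eq:ricci} gives $\operatorname{ric}(\partial_t,\partial_t)=-\frac12$ and
\[
(\operatorname{ric}^i{}_j)=-H'=\begin{pmatrix}-\frac12&0\\ t&\frac12\end{pmatrix}
=-\frac12I+\begin{pmatrix}0\\1\end{pmatrix}\begin{pmatrix}t&1\end{pmatrix}.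
\]
The row $(t,1)$ is $\partial_z^\flat=t\,dy+dz$. Thus $\operatorname{ric}=-\frac12g+(\partial_z^\flat)^2$, with $\partial_z$ Killing of length $1$. The metric is of type $\mathcal A$, its Ricci eigenvalues are $(\frac12,-\frac12,-\frac12)$, and it is left-invariant on the Heisenberg group, hence homogeneous.
\end{example}

The example shows that, for a metric depending on $t$ only, $\operatorname{ric}=c\,g+\varepsilon(\xi^\flat)^2$ is a system of ordinary differential equations. We now use two fields $\partial_{y^1},\partial_{y^2}$, orthogonal to the remaining coordinate fields, with Gram matrix $G=(G_{ab})$. Since $\partial_{y^d}^\flat=\sum_aG_{da}\,dy^a$,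
\begin{equation}\label{eq:square}
\sum_d(\partial_{y^d}^\flat)^2=\sum_{a,b}(G^2)_{ab}\,dy^ady^b .
\end{equation}
Raising an index with $G^{-1}$, we see that this tensor acts on $\langle\partial_{y^1},\partial_{y^2}\rangle$ as the endomorphism with matrix $G$. The equation to solve is therefore $(\operatorname{ric}^a{}_b)=cI+\varepsilon G$ on this plane, together with $\operatorname{ric}=c\,g$ on its orthogonal complement. The constancy of the scalar curvature fixes only $\operatorname{tr}G$.

\subsection{Two-by-two metrics of constant trace}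

A symmetric positive definite $2\times2$ matrix with trace $2m$ can be written $m(I+\rho S(\Theta))$ with $0\le\rho<1$ and
\[
S=S(\Theta)=\begin{pmatrix}\cos\Theta&\sin\Theta\\ \sin\Theta&-\cos\Theta\end{pmatrix}.
\]
So $\rho$ measures how far the eigenvalues $m(1\pm\rho)$ are apart, and $\Theta$ records the rotation of the eigenlines. Put
\[
S_\perp=\frac{dS}{d\Theta}=\begin{pmatrix}-\sin\Theta&\cos\Theta\\ \cos\Theta&\sin\Theta\end{pmatrix},\qquad J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}.
\]
Then $S^2=S_\perp^2=I$, $SS_\perp=-S_\perp S=J$, $J^2=-I$ and $dS_\perp/d\Theta=-S$. The matrices $I,S,S_\perp,J$ are linearly independent.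

\begin{lemma}\label{lem:K}
Let $G=m(I+\rho S(\Theta))$ with $m>0$ constant and $\rho,\Theta$ smooth functions of $t$, $0\le\rho<1$. Then $\det G=m^2(1-\rho^2)$, and $K=G^{-1}G'$ is
\begin{equation}\label{eq:K}
K=\frac1{1-\rho^2}\big[\rho'S+\rho\Theta'S_\perp-\rho\rho'I-\rho^2\Theta'J\big],
\end{equation}
with
\begin{equation}\label{eq:traces}
\operatorname{tr}K=-\frac{2\rho\rho'}{1-\rho^2},\qquad
\operatorname{tr}K^2=\frac{2\big[\rho'^2(1+\rho^2)+\rho^2\Theta'^2(1-\rho^2)\big]}{(1-\rho^2)^2}.
\end{equation}
\end{lemma}

\begin{proof}
Since $S^2=I$, $G^{-1}=\frac{1}{m(1-\rho^2)}(I-\rho S)$, and $G'=m(\rho'S+\rho\Theta'S_\perp)$. Multiplying out gives \eqref{eq:K}. In $K^2$ the squares of the four terms have traces $2\rho'^2$, $2\rho^2\Theta'^2$, $2\rho^2\rho'^2$, $-2\rho^4\Theta'^2$, each divided by $(1-\rho^2)^2$. The mixed products of two different matrices among $I,S,S_\perp,J$ have trace zero: $S,S_\perp,J$ and $SS_\perp=J$ are trace-free, and a symmetric times a skew matrix is trace-free. This gives \eqref{eq:traces}.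
\end{proof}

\section{The counterexample: proof of Theorem~\ref{thm:A}}\label{sec:A}

\subsection{The Ricci tensor}

In \eqref{eq:metric} the $(y,z)$-block is $G=4(I+sS(\Theta))$, with eigenvalues $4(1\pm s)>0$. We have
\[
s'=-s\tanh t,\qquad\Theta'=\sqrt7\tanh t,\qquad 1-s^2=\tanh^2t ,
\]
so Lemma~\ref{lem:K} with $m=4$ and $\rho=s$ gives
\begin{equation}\label{eq:KA}
K=G^{-1}G'=\frac{s}{\tanh t}\big[-S+\sqrt7\,S_\perp+sI-\sqrt7\,sJ\big],\qquad
\operatorname{tr}K^2=\frac{2s^2(8-6s^2)}{\tanh^2t} .
\end{equation}
Also $\sqrt{\det\mathcal G}=4\cosh^2t\tanh t$, and we take $v=\sinh t\cosh t$. Since $\mathcal G$ is block diagonal, so is $H$; its $(y,z)$-block is $\frac12K$ and its $x$-entry is $\frac12(\cosh^4t)'/\cosh^4t=2\tanh t$. By \eqref{eq:ricci} the mixed components $\operatorname{ric}_{xy},\operatorname{ric}_{xz}$ vanish.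

\emph{The $(y,z)$-block.} Since $\frac v2\cdot\frac{s}{\tanh t}=\frac12\cosh t$, the $(y,z)$-block of $vH$ is $\frac12\big[\cosh t\,(-S+\sqrt7S_\perp)+I-\sqrt7J\big]$. The constant matrices $I,J$ do not contribute to its derivative. With $\cosh t\,\Theta'=\sqrt7\sinh t$, the block of $(vH)'$ is
\begin{equation}\label{eq:seven}
\tfrac12\sinh t\big[-S+\sqrt7S_\perp\big]+\tfrac12\sqrt7\sinh t\big[-S_\perp-\sqrt7S\big]=-4\sinh t\,S .
\end{equation}
Hence $(\operatorname{ric}^a{}_b)=4\operatorname{sech}t\,S=G-4I$.

\emph{The $x$-direction.} The $x$-entry of $vH$ is $2\sinh^2t$, so $\operatorname{ric}^x{}_x=-\dfrac{4\sinh t\cosh t}{\sinh t\cosh t}=-4$.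

\emph{The $t$-direction.} Put $C=\cosh^2t$. Since $v=\frac12\sinh2t$, we have $\operatorname{tr}H=2\coth2t$ and $(\operatorname{tr}H)'=-\frac4{\sinh^22t}=-\frac1{C(C-1)}$. Since $s^2=1/C$ and $s^2/\tanh^2t=1/(C-1)$, \eqref{eq:KA} gives
\[
\operatorname{tr}H^2=4\tanh^2t+\tfrac14\operatorname{tr}K^2=\frac{4(C-1)}C+\frac{4C-3}{C(C-1)} .
\]
Therefore
\[
\operatorname{ric}(\partial_t,\partial_t)=\frac{1-4(C-1)^2-(4C-3)}{C(C-1)}=\frac{-4(C-1)\big[1+(C-1)\big]}{C(C-1)}=-4 .
\]

By \eqref{eq:square}, these three computations together say that $\operatorname{ric}=-4g+(\partial_y^\flat)^2+(\partial_z^\flat)^2$. The fields $\partial_y,\partial_z$ are Killing, so $g$ is of type $\mathcal A$ by Lemma~\ref{lem:basic}. The eigenvalues are $-4,-4$ and those of $4\operatorname{sech}t\,S$, which are $\pm4\operatorname{sech}t$. This proves (1).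

\begin{remark}\label{rem:seven}
Formula \eqref{eq:seven} shows what the rotation $\Theta$ does. Keep the coefficient of $dx^2$, and replace $\sqrt7$ by a constant $\lambda$ and $G$ by $m(I+sS)$. Then the same computation gives $(\operatorname{ric}^a{}_b)=\frac12(1+\lambda^2)\operatorname{sech}t\,S$. This has the form $cI+G$ only if $m=\frac12(1+\lambda^2)=-c$, whereas the $x$-direction still requires $c=-4$. So $\lambda^2=7$. Without rotation ($\lambda=0$) the two requirements contradict each other.
\end{remark}

\subsection{Non-homogeneity and the Killing algebra}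

We have $|\operatorname{ric}|^2=16+16+2\cdot16\operatorname{sech}^2t$, which is strictly monotone in $t>0$. It would be constant near a point if $\operatorname{ric}$ were parallel there or if a neighborhood were locally homogeneous. So neither happens on any nonempty open set.

Let $Z$ be a Killing field on a connected neighborhood of $p\in M^*$. It annihilates $|\operatorname{ric}|^2$, hence $Zt=0$, so $Z$ is tangent to the three-dimensional level sets of $t$. If $Z(p)=0$, the differentials at $p$ of the local flow of $Z$ fix $\partial_t=\nabla t$. They also preserve the eigenlines of $\operatorname{ric}$ for the eigenvalues $4\operatorname{sech}t$ and $-4\operatorname{sech}t$, which for $t>0$ are simple, and the remaining line $\mathbb R\partial_x$, the orthogonal complement of $\partial_t$ in the $(-4)$-eigenspace. A linear isometry preserving a line acts on it by $\pm1$. By continuity in the flow parameter the differentials are the identity, so the flow is trivial and $Z=0$. Thus $Z\mapsto Z(p)$ embeds the Killing algebra at $p$ into a three-dimensional space. The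 algebra has dimension at most $3$ and contains $\partial_x,\partial_y,\partial_z$. This proves (2).

\subsection{The complete extension}

As $t\to0$ the eigenvalue $4(1-s)$ of $G$ tends to zero: the $z$-direction collapses, and we close it up as an angular variable. The functions $\cosh^4t$, $s$ and $\Theta$ are even and real-analytic on $\mathbb R$, hence real-analytic functions of $t^2$ near $[0,\infty)$, and
\[
s=1-\tfrac{t^2}2+O(t^4),\qquad \Theta=\tfrac{\sqrt7}2t^2+O(t^4),\qquad s\cos\Theta=1-\tfrac{t^2}2+O(t^4).
\]
So there are analytic functions $k,l$ with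
\[
4(1-s\cos\Theta)=2t^2+t^4k(t^2),\qquad 4s\sin\Theta=t^2\,l(t^2).
\]
Put $z=\vartheta/\sqrt2$, so that $2t^2dz^2=t^2d\vartheta^2$. This fixes the period: the surface metric $dt^2+t^2d\vartheta^2$ closes smoothly if $\vartheta$ is taken modulo $2\pi$. With $u=t(\cos\vartheta,\sin\vartheta)$ we have $dt^2+t^2d\vartheta^2=du_1^2+du_2^2$ and $t^2d\vartheta=u_1du_2-u_2du_1=:\beta$. Since $t^4k\,dz^2=\frac12k\beta^2$ and $2t^2l\,dy\,dz=\sqrt2\,l\,\beta\,dy$,
\[
g=du_1^2+du_2^2+\tfrac12k(t^2)\,\beta^2+\sqrt2\,l(t^2)\,\beta\,dy+\cosh^4t\,dx^2+4(1+s\cos\Theta)\,dy^2 .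
\]
With $t^2=u_1^2+u_2^2$ this is analytic in $(u_1,u_2,x,y)\in\mathbb R^4$. For $u\neq0$ it is positive definite since $G$ is. At $u=0$ we have $\beta=0$, and it equals $du_1^2+du_2^2+dx^2+8\,dy^2$. The condition $(\nabla_X\operatorname{ric})(X,X)=0$ holds on the dense set $u\neq0$, hence everywhere by continuity.

For completeness, note that $t=|u|$ is $1$-Lipschitz because $g\ge dt^2$ where $u\neq0$. So the ball of radius $R$ about a point with $t=t_0$ lies in $\{|u|\le t_0+R\}$. On this set $g\ge\epsilon\,g_{\mathrm{eucl}}$ for some $\epsilon>0$, because $g$ is invariant under translations in $(x,y)$ and $\{|u|\le t_0+R\}$ is a compact disk in the $u$-plane. So bounded sets are relatively compact, and $g$ is complete by the Hopf--Rinow theorem. This proves (3).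

\subsection{Irreducibility}

Suppose that some nonempty open set is a Riemannian product of two manifolds $A,B$ of positive dimension. It meets $\{t>0\}$, so after shrinking $A$ and $B$ we may assume that it lies there; then $\operatorname{ric}=\operatorname{ric}_A+\operatorname{ric}_B$. If one factor has dimension one, its tangent vectors lie in the kernel of $\operatorname{ric}$. But the eigenvalues $-4,-4,\pm4\operatorname{sech}t$ are nonzero. If both factors are surfaces with curvatures $K_A,K_B$, then the scalar curvature $2K_A+2K_B=-8$ is constant. Since $K_A$ and $K_B$ depend on different variables, both are constant. So $\operatorname{ric}=K_Ag_A+K_Bg_B$ is parallel, contradicting (2). This proves (4) and completes the proof of Theorem~\ref{thm:A}. \qed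

\section{Uniqueness: proof of Theorem~\ref{thm:B}}\label{sec:B}

The unknowns are $f$ and the matrix $G$. Because $\operatorname{tr}G$ is constant, $G$ is described by the two functions $\rho$ and $\Theta$. We eliminate $\Theta'$ and $f$ and obtain two equations for $q'^2$ as a function of $q=\rho^2$. They are compatible only for one value of $c$, and then they determine $q$.

\subsection{Setup and the product case}

The fields $\partial_{y^a}$ are Killing, so $g$ is of type $\mathcal A$ and its scalar curvature $4c+\varepsilon\operatorname{tr}G$ is constant (Lemma~\ref{lem:basic}). So $\sigma:=\varepsilon\operatorname{tr}G$ is a nonzero constant with the sign of $\varepsilon$. Write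
\[
\varepsilon G=\frac\sigma2\big(I+\rho S(\Theta)\big),\qquad 0\le\rho<1,\qquad q:=\rho^2=1-\frac{4\det G}{\sigma^2}.
\]
By \eqref{eq:square} the hypothesis gives
\begin{equation}\label{eq:hyp}
\operatorname{ric}(\partial_t,\partial_t)=c,\qquad \operatorname{ric}^x{}_x=c,\qquad (\operatorname{ric}^a{}_b)=cI+\varepsilon G .
\end{equation}

Suppose $q\equiv0$. Then $G$ is constant, and $g$ is the product of the surface $dt^2+f^2dx^2$ with a flat plane. By \eqref{eq:ricci} and \eqref{eq:hyp}, $0=\operatorname{ric}^a{}_b=(c+\frac\sigma2)\delta^a_b$ and $c=\operatorname{ric}^x{}_x=-f''/f$. So the surface has constant curvature $c$ and $\operatorname{ric}$ is parallel, which is excluded. Hence we may restrict to an interval where $q>0$. There $(\rho\cos\Theta,\rho\sin\Theta)$ is a smooth nowhere vanishing curve in the plane, so $\rho$ and $\Theta$ can be chosen smooth. Lemma~\ref{lem:K} applies with $m=|\sigma|/2$. Put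
\[
\kappa=2c+\sigma,\qquad \eta=\frac{f'}f,\qquad \psi=\frac12(\log\det G)'=-\frac{\rho\rho'}{1-\rho^2}=-\frac{q'}{2(1-q)},\qquad v=f\sqrt{\det G},
\]
so that $\operatorname{tr}H=v'/v=\eta+\psi$.

\subsection{The equations}

The $G$-block of \eqref{eq:hyp} is $(\frac v2K)'=-v(cI+\varepsilon G)=-v\big(\frac\kappa2I+\frac\sigma2\rho S\big)$, with $K$ as in \eqref{eq:K}. We compare coefficients of $I$ and $S$.

\emph{$I$-part.} The coefficient of $I$ in $\frac v2K$ is $\frac12v\psi$, so $(v\psi)'=-v\kappa$, that is,
\begin{equation}\label{eq:I}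
\psi'+(\eta+\psi)\psi=-\kappa .
\end{equation}

\emph{$S$-part.} The $S$- and $S_\perp$-terms of $\frac v2K$ are $AS+BS_\perp$ with $A=\frac{v\rho'}{2(1-\rho^2)}$ and $B=\frac{v\rho\Theta'}{2(1-\rho^2)}$. Since $S'=\Theta'S_\perp$ and $S_\perp'=-\Theta'S$, the $S$-part reads $A'-B\Theta'=-\frac\sigma2v\rho$. Because $\frac12v\psi=-\rho A$, the $I$-part also reads $\rho'A+\rho A'=\frac v2\kappa$. Eliminating $A'$ gives $\rho'A+\rho B\Theta'=\frac v2(\kappa+\sigma\rho^2)$, that is,
\begin{equation}\label{eq:S}
\frac{\rho'^2+\rho^2\Theta'^2}{1-\rho^2}=\kappa+\sigma q .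
\end{equation}

\emph{$x$-part.} The $x$-entry of $H$ is $\eta$, so
\begin{equation}\label{eq:x}
\eta'+(\eta+\psi)\eta=-c=-\frac{\kappa-\sigma}2 .
\end{equation}

\emph{Constraint.} The trace of $\operatorname{ric}$ over the level sets is $-(\operatorname{tr}H)'-(\operatorname{tr}H)^2=3c+\sigma$. Subtracting $\operatorname{ric}(\partial_t,\partial_t)=-(\operatorname{tr}H)'-\operatorname{tr}H^2=c$ removes the second derivatives: $(\operatorname{tr}H)^2-\operatorname{tr}H^2=-\kappa$. Here $\operatorname{tr}H^2=\eta^2+\frac14\operatorname{tr}K^2$, and by \eqref{eq:traces}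
\[
\psi^2-\tfrac14\operatorname{tr}K^2=\frac{2\rho^2\rho'^2-\rho'^2(1+\rho^2)-\rho^2\Theta'^2(1-\rho^2)}{2(1-\rho^2)^2}=-\frac12\cdot\frac{\rho'^2+\rho^2\Theta'^2}{1-\rho^2}.
\]
So by \eqref{eq:S} the constraint is $2\eta\psi-\frac12(\kappa+\sigma q)=-\kappa$, that is, $2\eta\psi=\frac12(\sigma q-\kappa)$. Inserting $\psi$,
\begin{equation}\label{eq:constraint}
\eta\,q'=\tfrac12(1-q)(\kappa-\sigma q).
\end{equation}

We have eliminated $\Theta'$, and the system \eqref{eq:I}, \eqref{eq:x}, \eqref{eq:constraint} involves only $\eta$ and $q$: three equations for two functions.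

\subsection{Solving the system}

If $q'\equiv0$ on the interval, then $\psi=0$, so $\kappa=0$ by \eqref{eq:I}, and \eqref{eq:constraint} gives $\sigma q=0$, a contradiction. So restrict to an interval with $q'\neq0$. There $q$ is a coordinate; we regard $W=q'^2$ as a function of $q$, so that $q''=\frac12W_q$.

\emph{First equation for $W$.} By the constraint $\eta\psi=\frac14(\sigma q-\kappa)$, and \eqref{eq:I} becomes
\[
-\frac{q''}{2(1-q)}-\frac{q'^2}{2(1-q)^2}+\frac{q'^2}{4(1-q)^2}+\frac{\sigma q-\kappa}4=-\kappa .
\]
Multiplying by $-4(1-q)$ gives $W_q+\frac W{1-q}=(1-q)(3\kappa+\sigma q)$. With $W=(1-q)Z$ the left side is $(1-q)Z_q$, so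
\begin{equation}\label{eq:Z1}
Z_q=3\kappa+\sigma q .
\end{equation}

\emph{Second equation for $W$.} Put $P=(1-q)(\kappa-\sigma q)$, so $\eta=P/(2q')$ by \eqref{eq:constraint}. Since $\frac{d}{dq}q'=\frac{W_q}{2q'}$,
\[
\eta'=q'\eta_q=\frac{P_q}2-\frac{P\,W_q}{4W},\qquad P_q=-(\kappa-\sigma q)-\sigma(1-q),\qquad \frac{W_q}W=\frac{Z_q}Z-\frac1{1-q}.
\]
Hence
\[
\eta'=-\tfrac14(\kappa-\sigma q)-\tfrac\sigma2(1-q)-\tfrac14(1-q)(\kappa-\sigma q)\frac{Z_q}Z,\qquad
\eta^2=\frac{P^2}{4W}=\frac{(1-q)(\kappa-\sigma q)^2}{4Z}.
\]
Insert this and $\eta\psi=-\frac14(\kappa-\sigma q)$ in \eqref{eq:x}. By \eqref{eq:Z1}, $Z_q-(\kappa-\sigma q)=2(\kappa+\sigma q)$, so the terms containing $Z$ combine to $-\frac{(1-q)(\kappa^2-\sigma^2q^2)}{2Z}$. The remaining terms, with $\frac{\kappa-\sigma}2$ brought to the left, are $-\frac12(\kappa-\sigma q)-\frac\sigma2(1-q)+\frac{\kappa-\sigma}2=-\sigma(1-q)$. Thus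
\[
-\sigma(1-q)-\frac{(1-q)(\kappa^2-\sigma^2q^2)}{2Z}=0,\qquad\text{so}\qquad Z=\frac{\sigma q^2}2-\frac{\kappa^2}{2\sigma}.
\]

\emph{Compatibility.} The last formula gives $Z_q=\sigma q$. Comparing with \eqref{eq:Z1} we get $\kappa=0$ and $Z=\frac12\sigma q^2$. Since $W=(1-q)Z>0$, we have $\sigma>0$, so $\varepsilon=1$.

\emph{Integration.} Put $\omega=\sqrt{\sigma/8}$. Then $q'^2=4\omega^2q^2(1-q)$ with $0<q<1$. After reversing $t$ if necessary, $q'=-2\omega q\sqrt{1-q}$. After a translation of $t$ the solution is
\[
q=\operatorname{sech}^2(\omega t),\qquad t>0 .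
\]
Now \eqref{eq:constraint} with $\kappa=0$ and $\sigma=8\omega^2$ gives
\[
\eta=\frac{-4\omega^2q(1-q)}{-2\omega q\sqrt{1-q}}=2\omega\tanh\omega t,
\]
so $f=\mathrm{const}\cdot\cosh^2\omega t$. In \eqref{eq:S}, $\rho=\operatorname{sech}\omega t$ and $\rho'^2=\omega^2q(1-q)$, so $\omega^2q+\frac{q\Theta'^2}{1-q}=8\omega^2q$, that is, $\Theta'^2=7\omega^2\tanh^2\omega t$. As $\Theta'$ has no zeros for $t>0$, we get $\Theta=\pm\sqrt7\ln\cosh\omega t+\mathrm{const}$ with a fixed sign. An orthogonal change of $y$ removes sign and constant: conjugating $S(\Theta)$ by the rotation through $\varphi$ gives $S(\Theta+2\varphi)$, and conjugating by $\operatorname{diag}(1,-1)$ gives $S(-\Theta)$. So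
\[
G=\frac\sigma2(I+\rho S)=4\omega^2\big(I+\operatorname{sech}(\omega t)\,S\big).
\]
Substituting $t=\tau/\omega$ and $y=\tilde y/\omega^2$ and rescaling $x$ so that $f\,dx=\omega^{-1}\cosh^2\tau\,d\tilde x$, we obtain $\omega^{-2}$ times \eqref{eq:metric}. \qed

\begin{remark}
The $S_\perp$- and $J$-parts of the $G$-block were not needed for uniqueness; that the solution satisfies them is contained in the verification in Section~\ref{sec:A}.
\end{remark}

\section{Two Ricci eigenvalues: proof of Theorem~\ref{thm:C}}\label{sec:C}

Let $M$ be as in Theorem~\ref{thm:C}. Since $M$ is analytic and connected, $\nabla\operatorname{ric}$ would vanish on $M$ if it vanished on a nonempty open set. So $\operatorname{ric}$ is not parallel on any nonempty open set. In particular $\operatorname{ric}$ does not have a single eigenvalue on a nonempty open set: there we would have $\operatorname{ric}=\lambda g$ with $\lambda=\frac14\operatorname{scal}$ constant by Lemma~\ref{lem:basic}. Hence inside the open set of the hypothesis there is a nonempty open set on which $\operatorname{ric}$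 has exactly two distinct eigenvalues. Since no more than two occur there, their multiplicities are locally constant. We restrict to a connected open set $U$ on which the multiplicities are $(2,2)$ or $(1,3)$. The eigenvalues and eigenbundles are then smooth.

\subsection{Consequences of the cyclic condition}

For a unit field $X$ in the eigenbundle of $\lambda$ we have $0=(\nabla_X\operatorname{ric})(X,X)=X\lambda$. So each eigenvalue is constant along its own eigenbundle. As the scalar curvature is constant, a combination of the two eigenvalues with positive coefficients is constant. Thus each eigenvalue is also constant along the other eigenbundle, and both are constant on $U$.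

Now let $X$ be a unit field in one eigenbundle (eigenvalue $\lambda$) and $Z$ a field in the other (eigenvalue $\lambda'$). Then $(\nabla_Z\operatorname{ric})(X,X)=Z\lambda=0$ and $(\nabla_X\operatorname{ric})(X,Z)=-\lambda'\langle\nabla_XX,Z\rangle-\lambda\langle X,\nabla_XZ\rangle=(\lambda-\lambda')\langle\nabla_XX,Z\rangle$. Polarizing the cyclic condition,
\begin{equation}\label{eq:geo}
0=(\nabla_Z\operatorname{ric})(X,X)+2(\nabla_X\operatorname{ric})(X,Z)=2(\lambda-\lambda')\langle\nabla_XX,Z\rangle,\qquad\text{so}\quad\langle\nabla_XX,Z\rangle=0 .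
\end{equation}

\subsection{Multiplicities $(2,2)$ do not occur}

Let $D_1,D_2$ be the eigenbundles. The map sending $X,Y\in D_1$ to the $D_2$-part of $\nabla_XY$ is tensorial, and by \eqref{eq:geo} it is skew; likewise with $D_1,D_2$ exchanged. So for orthonormal frames $e_1,e_2$ of $D_1$ and $e_3,e_4$ of $D_2$ these maps amount to two vectors
\[
u=(\nabla_{e_1}e_2)^{D_2}=-(\nabla_{e_2}e_1)^{D_2},\qquad w=(\nabla_{e_3}e_4)^{D_1}=-(\nabla_{e_4}e_3)^{D_1},
\]
which depend on the frames only up to sign. The idea is that $u$ and $w$ enter the Ricci curvature anisotropically, while $\operatorname{ric}$ is a multiple of the metric on each $D_i$.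

Fix $p\in U$ and any orthonormal bases of $D_1(p)$ and $D_2(p)$. Extend them to frames. After rotating the frames of $D_1$ and $D_2$ by angle functions that vanish at $p$ and have suitable differentials there, we may assume $\langle\nabla e_1,e_2\rangle=0=\langle\nabla e_3,e_4\rangle$ at $p$. Writing $u_a=\langle u,e_a\rangle$ and $w_i=\langle w,e_i\rangle$, at $p$ we have
\[
\nabla_{e_1}e_3=-u_3e_2,\qquad\nabla_{e_3}e_1=-w_1e_4,\qquad[e_1,e_3]=-u_3e_2+w_1e_4 .
\]
The first holds because $\langle\nabla_{e_1}e_3,e_2\rangle=-\langle e_3,\nabla_{e_1}e_2\rangle=-u_3$ and $\langle\nabla_{e_1}e_3,e_1\rangle=-\langle e_3,\nabla_{e_1}e_1\rangle=0$; the second holds because $\langle\nabla_{e_3}e_1,e_4\rangle=-\langle e_1,\nabla_{e_3}e_4\rangle=-w_1$ and $\langle\nabla_{e_3}e_1,e_3\rangle=-\langle e_1,\nabla_{e_3}e_3\rangle=0$. We compute the three terms of $k_{13}=\langle R(e_1,e_3)e_3,e_1\rangle$ at $p$.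
\begin{itemize}
\item The field $\nabla_{e_3}e_3$ lies in $D_2$ everywhere, and $(\nabla_{e_1}e_1)^{D_2}=0$. So $\langle\nabla_{e_1}\nabla_{e_3}e_3,e_1\rangle=-\langle\nabla_{e_3}e_3,\nabla_{e_1}e_1\rangle=0$.
\item Since $\langle\nabla_{e_1}e_3,e_1\rangle$ vanishes everywhere, $\langle\nabla_{e_3}\nabla_{e_1}e_3,e_1\rangle=-\langle\nabla_{e_1}e_3,\nabla_{e_3}e_1\rangle=-\langle-u_3e_2,-w_1e_4\rangle=0$.
\item $\langle\nabla_{e_2}e_3,e_1\rangle=-\langle e_3,\nabla_{e_2}e_1\rangle=u_3$ and $\langle\nabla_{e_4}e_3,e_1\rangle=-w_1$, so $\langle\nabla_{[e_1,e_3]}e_3,e_1\rangle=-u_3^2-w_1^2$.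
\end{itemize}
Hence $k_{13}=u_3^2+w_1^2$. Exchanging $e_1$ with $e_2$, or $e_3$ with $e_4$, only changes the signs of $u$ or $w$, so $k_{ia}=u_a^2+w_i^2$ for $i\in\{1,2\}$, $a\in\{3,4\}$. Therefore
\[
\operatorname{ric}(e_i,e_i)=k_{12}+|u|^2+2w_i^2\qquad(i=1,2).
\]
The two values are equal, so $w_1^2=w_2^2$. The basis of $D_1(p)$ was arbitrary. If $w\neq0$, choosing $e_1$ parallel to $w$ gives $w_2=0$ and hence $w_1=0$, a contradiction. So $w=0$ at $p$, and by symmetry $u=0$. As $p$ was arbitrary, for $X,Y\in D_1$ and $Z,V\in D_2$ we have $\nabla_XY\in D_1$ and $\langle\nabla_ZX,V\rangle=-\langle X,\nabla_ZV\rangle=0$. Hence $D_1$ is parallel, and so is $D_2=D_1^\perp$. As the eigenvalues are constant, $\operatorname{ric}$ is parallel on $U$, a contradiction.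

\subsection{Multiplicities $(1,3)$: reduction to dimension three}

Let $\xi$ be a local unit field in the eigenbundle of rank one, with eigenvalue $a$, and let $c\neq a$ be the eigenvalue on $\xi^\perp$. By \eqref{eq:geo}, $\nabla_\xi\xi=0$ and $\langle\nabla_X\xi,X\rangle=-\langle\xi,\nabla_XX\rangle=0$ for unit $X\perp\xi$. Together with $|\xi|=1$ this says that $\nabla\xi$ is skew, so $\xi$ is a unit Killing field. For Killing fields $\frac12\Delta|\xi|^2=|\nabla\xi|^2-\operatorname{ric}(\xi,\xi)$, so $a=|\nabla\xi|^2\ge0$. If $a=0$, then $\xi$ and hence $\operatorname{ric}=c\,g+(a-c)(\xi^\flat)^2$ are parallel, which is excluded. So $a>0$.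

Put $\theta=\xi^\flat$, and let $\pi\colon U\to N^3$ be the local quotient by the flow of $\xi$ (after shrinking $U$). Since $\theta(\xi)=1$ and $\mathcal L_\xi\theta=0$, we have $\iota_\xi d\theta=0$, so
\[
g=\pi^*g_N+\theta^2,\qquad d\theta=\pi^*F,\qquad dF=0
\]
with a metric $g_N$ and a $2$-form $F$ on $N$. For $X,Y$ tangent to $N$ (identified with their horizontal lifts) and an orthonormal frame $e_i$ of $N$, O'Neill's formulas \cite[Ch.~9]{besse} read
\begin{equation}\label{eq:oneill}
\begin{aligned}
\operatorname{ric}(\xi,\xi)&=\tfrac14\sum_{i,j}F(e_i,e_j)^2,\qquad \operatorname{ric}(X,\xi)=\pm\tfrac12(\delta F)(X),\\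
\operatorname{ric}(X,Y)&=\operatorname{ric}_N(X,Y)-\tfrac12\sum_iF(X,e_i)F(Y,e_i).
\end{aligned}
\end{equation}
Here dimension four helps: $N$ has dimension three, so after a local choice of orientation $F$ is the Hodge dual of a $1$-form. The first formula gives $F=\sqrt{2a}\,{*\nu}$ with $\nu$ a unit $1$-form. Then $\sum_iF(X,e_i)F(Y,e_i)=2a\,(g_N-\nu\otimes\nu)(X,Y)$. We have $dF=0$, and $\delta F=0$ by the second formula because $\xi$ is an eigenvector. This gives $\delta\nu=0$ and $d\nu=0$, respectively. The third formula becomes
\[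
\operatorname{ric}_N=c\,g_N+a\,(g_N-\nu\otimes\nu).
\]
Locally $\nu=dr$ with $|dr|=1$. We write $\nu$ also for the vector field $\nabla r$. Let $h=\nabla dr$. Then $h\nu=\frac12\nabla|dr|^2=0$ and $\operatorname{tr}h=-\delta\nu=0$. The Bochner formula
\[
\tfrac12\Delta|\nabla r|^2=|h|^2+\langle\nabla r,\nabla\Delta r\rangle+\operatorname{ric}_N(\nabla r,\nabla r)
\]
gives $|h|^2=-\operatorname{ric}_N(\nu,\nu)=-c$. So $c\le0$.

\subsection{The case $c=0$}

Here $h=0$, so $dr$ is parallel and $N=\mathbb R\times\Sigma$ locally. As $\operatorname{ric}_N$ is $a$ times the metric on $\Sigma$, the surface $\Sigma$ has curvature $a$, and $F=\sqrt{2a}\,\omega_\Sigma$ for a suitable orientation of $\Sigma$. Choosing a primitive $\beta$ of $\omega_\Sigma$ on $\Sigma$ and a suitable fiber coordinate $w$, we have $\theta=dw+\sqrt{2a}\,\beta$: two connection forms with the same curvature differ by a closed, locally exact form from the base, which is absorbed in $w$. So $U$ is locally the product of $\mathbb R$ and the bundle $N^3$ of (C1), and its metric is determined by $a$.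

It remains to identify the factor $N^3$ of (C1) with a Berger metric. On $SU(2)$ take a left-invariant frame with
\[
[E_1,E_2]=-\sqrt{2a}\,\xi,\qquad[E_2,\xi]=-\sqrt{a/2}\,E_1,\qquad[\xi,E_1]=-\sqrt{a/2}\,E_2
\]
(the three coefficients have the same sign, so this is $\mathfrak{su}(2)$), and declare it orthonormal. Since $\operatorname{ad}\xi$ is skew, $\xi$ is Killing. The dual coframe $\theta_1,\theta_2,\theta$ satisfies
\[
d\theta=\sqrt{2a}\,\theta_1\wedge\theta_2,\qquad d\theta_1=-\omega_{12}\wedge\theta_2,\qquad d\theta_2=\omega_{12}\wedge\theta_1,\qquad\omega_{12}=\sqrt{a/2}\,\theta .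
\]
Pulled back along a local section of the quotient by $\xi$, the last three relations are Cartan's first structure equations of the quotient metric, and $d\omega_{12}=a\,\theta_1\wedge\theta_2$ says that its curvature is $a$. Moreover $d\theta=\sqrt{2a}\,\omega$. By the uniqueness of the connection form just noted, this is locally $N^3$.

\subsection{The case $c<0$}

Now $h$ has eigenvalues $\pm\mu$ on $\nu^\perp$ with $\mu=\sqrt{-c/2}>0$. In dimension three the Ricci tensor determines the curvature: if it is diagonal with entries $r_1,r_2,r_3$ in an orthonormal basis, then the sectional curvatures are $\frac12(r_i+r_j-r_k)$, and $R(e_i,e_j)e_k=0$ for distinct $i,j,k$. With eigenvalues $c$ on $\nu$ and $a+c$ on $\nu^\perp$, the planes containing $\nu$ have curvature $\frac c2$, the plane $\nu^\perp$ has curvature $a+\frac c2$, and $R_N(X,Y)\nu=0$ for $X,Y\perp\nu$.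

The Riccati equation for $h$ along $\nu$ gives, on $\nu^\perp$,
\[
\nabla_\nu h=-h^2-\tfrac c2I=-\mu^2I+\mu^2I=0 .
\]
Choose local unit fields with $hX_1=\mu X_1$, $hX_2=-\mu X_2$. From $0=(\nabla_\nu h)X_1=\mu\nabla_\nu X_1-h\nabla_\nu X_1$, the vector $\nabla_\nu X_1$ lies in the line $\mathbb RX_1$ and is orthogonal to it, so it vanishes. In the same way $\nabla_\nu X_2=0$. As $\nabla_{X_i}\nu=hX_i$,
\[
[\nu,X_1]=-\mu X_1,\qquad[\nu,X_2]=\mu X_2 .
\]
Let $\nabla^\Sigma$ be the Levi-Civita connection of the level sets $\Sigma$ of $r$, and write $\nabla^\Sigma_{X_1}X_1=\alpha X_2$, $\nabla^\Sigma_{X_2}X_2=\beta X_1$. Then $\nabla^\Sigma_{X_1}X_2=-\alpha X_1$, $\nabla^\Sigma_{X_2}X_1=-\beta X_2$, and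
\begin{align*}
(\nabla^\Sigma_{X_1}h)X_2&=-\mu(-\alpha X_1)-h(-\alpha X_1)=2\mu\alpha X_1,\\
(\nabla^\Sigma_{X_2}h)X_1&=\mu(-\beta X_2)-h(-\beta X_2)=-2\mu\beta X_2 .
\end{align*}
Because $R_N(X_1,X_2)\nu=0$, the Codazzi equation says that these are equal, so $\alpha=\beta=0$. Hence $X_1,X_2$ are parallel in the leaves, the leaves are flat, and $[X_1,X_2]=0$. The Gauss equation reads
\[
0=\big(a+\tfrac c2\big)+\det(h|_{\nu^\perp})=a+\tfrac c2-\mu^2=a+c ,
\]
so $c=-a$ and $\mu^2=a/2$.

Finally lift $\nu,X_1,X_2$ horizontally to $U$. The lifts are invariant under the flow of $\xi$, so $\xi$ commutes with them. The horizontal part of the bracket of two lifts is the lift of their bracket in $N$. The vertical part is $-F$ evaluated on them, times $\xi$, because $\theta([X,Y])=-d\theta(X,Y)$ for horizontal $X,Y$. With $F=\sqrt{2a}\,{*\nu}$ we have $F(\nu,X_i)=0$ and $F(X_1,X_2)=\pm\sqrt{2a}$; changing the sign of $X_2$ if necessary, the sign is $+$. So $\nu,X_1,X_2,\xi$ is an orthonormal frame with the constant structure functions of (C2). A frame with constant structure functions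 is locally the left-invariant frame of a Lie group with these brackets. So $U$ is locally (C2). This proves the first statement of Theorem~\ref{thm:C}.

\subsection{Converse and global statement}

\emph{Converse.} In (C1) the field $\xi$ dual to $\theta$ is a unit Killing field with local quotient $N=\mathbb R\times\Sigma$. The brackets of (C2) satisfy the Jacobi identity, since $[[\nu,X_1],X_2]+[X_1,[\nu,X_2]]=(-\mu+\mu)[X_1,X_2]=0=[\nu,[X_1,X_2]]$. In coordinates (C2) is
\[
dr^2+e^{2\mu r}dx^2+e^{-2\mu r}dy^2+\big(dw+\sqrt{2a}\,x\,dy\big)^2,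
\]
with $\nu=\partial_r$, $X_1=e^{-\mu r}\partial_x$, $X_2=e^{\mu r}(\partial_y-\sqrt{2a}\,x\,\partial_w)$, $\xi=\partial_w$. Here $\xi$ is a unit Killing field, and the quotient $N$ has the metric $dr^2+e^{2\mu r}dx^2+e^{-2\mu r}dy^2$, for which \eqref{eq:ricci} with $H=\operatorname{diag}(\mu,-\mu)$ gives $\operatorname{ric}_N=-2\mu^2dr^2=-a\,dr^2$. In both cases $F=\sqrt{2a}\,{*dr}$ for an orientation of $N$, with $r$ the coordinate of $\mathbb R$ in (C1), so $\delta F=0$. Also $\operatorname{ric}_N=c\,g_N+a(g_N-dr^2)$ with $c=0$ or $c=-a$, respectively. By \eqref{eq:oneill}, $\operatorname{ric}=c\,g+(a-c)(\xi^\flat)^2$, with the eigenvalues stated in the theorem. This is of type $\mathcal A$ by Lemma~\ref{lem:basic}. If it were parallel, then, as $a\neq c$, $(\xi^\flat)^2$ and hence the unit field $\xi$ would be parallel. But $|\nabla\xi|^2=\operatorname{ric}(\xi,\xi)=a>0$.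

\emph{Global statement.} Suppose the hypothesis holds on all of $M$. As shown, on a nonempty open set the eigenvalues of $\operatorname{ric}$ are constants $(a,c,c,c)$ with $a>0$ and $c\in\{0,-a\}$. The coefficients of the characteristic polynomial of $\operatorname{ric}$ are analytic functions, hence constant on the connected manifold $M$. So $\operatorname{ric}$ has eigenvalues $(a,c,c,c)$ at \emph{every} point, with the same $a$ and $c$. The argument for multiplicities $(1,3)$ therefore applies near every point of $M$, and it yields the model (C1) if $c=0$ and (C2) if $c=-a$. Both models are homogeneous, so any two points of $M$ have isometric neighborhoods: $M$ is locally homogeneous. This completes the proof of Theorem~\ref{thm:C}. \qed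

\begin{remark}
It matters that the hypothesis of Theorem~\ref{thm:C} concerns an open set. On the axis $t=0$ of the complete metric in Theorem~\ref{thm:A}, continuity gives the Ricci eigenvalues $(4,-4,-4,-4)$, which is the pattern of (C2) with $a=4$. Nevertheless, this metric is not locally homogeneous on any nonempty open set.
\end{remark}

\begin{thebibliography}{9}
\bibitem{besse} Besse, \emph{Einstein Manifolds}, Ch.~9.
\bibitem{curvprop} \emph{On Inaudible Curvature Properties Of Closed Riemannian Manifolds}, \texttt{http://www.mathematik.hu-berlin.de/\~{}schueth/curvprop.pdf}.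
\end{thebibliography}

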